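\title{A Strong Minimal Pair in the $\Sigma^0_2$ Enumeration Degrees}

\begin{abstract}
A pair $(\mathbf a,\mathbf b)$ of nonzero enumeration degrees is a strong minimal pair if $\mathbf a\wedge\mathbf b=\mathbf 0$ and $\mathbf x\vee\mathbf b\ge\mathbf a$ for every nonzero $\mathbf x\le\mathbf a$. We show that there is a strong minimal pair with both sides below $\mathbf 0'$. The right side $\mathbf b$ can be taken $\Delta^0_2$ and total. The left side cannot be so simple: in every strong minimal pair, $\mathbf a$ bounds no nonzero $\Delta^0_2$ degree. The pair is built by a finite injury construction relative to $\emptyset'$, in which $B$ stores conditional codes for the elements of $A$, and $A$ decides later which of these codes take effect.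
\end{abstract}

\section{Introduction}\label{sec:intro}

Enumeration reducibility compares sets of natural numbers by their positive information: $A\le_e B$ if from every enumeration of $B$ one can compute an enumeration of $A$. We work with the following equivalent definition. Fix a uniform list $(W_e)_{e\in\omega}$ of all computably enumerable (c.e.) sets and a canonical computable listing $(D_u)_{u\in\omega}$ of all finite sets. The $e$-th \emph{enumeration operator} is the map
\[
\Phi_e(X)=\{x:\exists u\,[\langle x,u\rangle\in W_e\ \wedge\ D_u\subseteq X]\},
\]
and $A\le_e B$ if and only if $A=\Phi_e(B)$ for some $e$. The classes of the equivalence relation $\equiv_e$ induced by $\le_e$ are the \emph{enumeration degrees}. They form an upper semilattice $\mathcal D_e$. The join of $\deg_e(A)$ and $\deg_e(B)$ is the degree of $A\oplus B=\{2x:x\in A\}\cup\{2x+1:x\in B\}$, and the least element $\mathbf 0=\deg_e(\emptyset)$ consists of the c.e.\ sets. We write $X^c=\omega\setminus X$. The jump of $\mathbf 0$ is $\mathbf 0'=\deg_e(K^c)$, where $K$ is the halting set, and the degrees in $\mathcal D_e(\le\mathbf 0')$ are exactly the degrees of the $\Sigma^0_2$ sets. A degree is called $\Delta^0_2$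 (or $\Sigma^0_2$, or $\Pi^0_1$) if it contains a set of that class, and \emph{total} if it contains a set of the form $\hat B=B\oplus B^c$.

\begin{definition}\label{def:smp}
A pair $(\mathbf a,\mathbf b)$ of nonzero enumeration degrees is a \emph{strong minimal pair} if
\begin{enumerate}
\item[(i)] $\mathbf a\wedge\mathbf b=\mathbf 0$, that is, $\mathbf 0$ is the only degree below both $\mathbf a$ and $\mathbf b$;
\item[(ii)] $\mathbf x\vee\mathbf b\ge\mathbf a$ for every nonzero $\mathbf x\le\mathbf a$.
\end{enumerate}
We call $\mathbf a$ the \emph{left side} and $\mathbf b$ the \emph{right side}.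
\end{definition}

When $\mathbf a\neq\mathbf 0$ and (ii) holds, condition (i) is equivalent to $\mathbf a\not\le\mathbf b$. Indeed, (i) excludes $\mathbf a\le\mathbf b$; and if $\mathbf 0\ne\mathbf x\le\mathbf a,\mathbf b$, then (ii) gives $\mathbf a\le\mathbf x\vee\mathbf b=\mathbf b$. So in a strong minimal pair the map $\mathbf x\mapsto\mathbf x\vee\mathbf b$ takes exactly two values on the interval $[\mathbf 0,\mathbf a]$: it sends $\mathbf 0$ to $\mathbf b$ and every other degree to $\mathbf a\vee\mathbf b>\mathbf b$. For $\mathbf b=\mathbf 0$ this would say that $\mathbf a$ is a minimal degree. The definition thus asks for a degree $\mathbf a$ that looks minimal when seen from $\mathbf b$: the right side recovers all of $\mathbf a$ from any nontrivial fragment of it, and cannot recover $\mathbf a$ without such a fragment.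

It is known that strong minimal pairs exist in $\mathcal D_e$, that the left side can be $\Sigma^0_2$ in some strong minimal pair, and that the right side can be $\Sigma^0_2$, even $\Pi^0_1$, in some strong minimal pair. These results leave open whether both sides can be $\Sigma^0_2$ in the same pair, and this is the question, posed in \cite{smp}, that we answer:
\begin{quote}
\emph{Is there a strong minimal pair $(\mathbf a,\mathbf b)$ with $\mathbf a,\mathbf b\le\mathbf 0'$?}
\end{quote}

There are reasons to expect a negative answer. The most direct way to build a degree below $\mathbf 0'$ is to decide a set number by number with oracle $\emptyset'$. This produces a $\Delta^0_2$ set, and Theorem~\ref{thm:delta} below shows that a left side is never $\Delta^0_2$ and does not even bound a nonzero $\Delta^0_2$ degree. So a $\Sigma^0_2$ left side $A$ has to be enumerated by $\emptyset'$ in such a way that $\emptyset'$ decides no non-c.e.\ set below it. If the right side $B$ is enumerated by $\emptyset'$ as well, then $B$ has to contain instructions for recovering $A$ that are written before $A$ is known and that can never be withdrawn. The answer is nevertheless positive.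

\begin{theorem}\label{thm:main}
There are a $\Sigma^0_2$ set $A$ and a set $B\le_T\emptyset'$, with $B$ not c.e., such that
\begin{enumerate}
\item[(1)] $A\not\le_e\hat B$;
\item[(2)] for every enumeration operator $\Phi$, either $\Phi(A)$ is c.e.\ or $A\le_e\Phi(A)\oplus B$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $A,B$ be as in Theorem~\ref{thm:main}, let $\mathbf a=\deg_e(A)$, and let $\mathbf b$ be $\deg_e(B)$ or $\deg_e(\hat B)$. Then $\mathbf a,\mathbf b$ are nonzero, $\mathbf a,\mathbf b\le\mathbf 0'$, and $(\mathbf a,\mathbf b)$ is a strong minimal pair. In particular, $\mathbf b$ can be chosen $\Delta^0_2$ and even total.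
\end{corollary}

\begin{proof}
The set $A$ is $\Sigma^0_2$ and the sets $B,\hat B$ are $\Delta^0_2$, so $\mathbf a,\mathbf b\le\mathbf 0'$. In both cases $\deg_e(B)\le\mathbf b\le\deg_e(\hat B)$. The first inequality gives $\mathbf b\ne\mathbf 0$, because $B$ is not c.e. The second inequality and (1) give $\mathbf a\not\le\mathbf b$, and in particular $\mathbf a\ne\mathbf 0$. A nonzero degree $\mathbf x\le\mathbf a$ contains a non-c.e.\ set of the form $\Phi(A)$, so (2) gives $\mathbf a\le\mathbf x\vee\deg_e(B)\le\mathbf x\vee\mathbf b$. This is (ii), and (i) follows from $\mathbf a\not\le\mathbf b$ as shown after Definition~\ref{def:smp}.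
\end{proof}

The second result is not needed for the answer. It limits the left side, whatever the right side is.

\begin{theorem}\label{thm:delta}
If $(\mathbf a,\mathbf b)$ is any strong minimal pair in $\mathcal D_e$, then $\mathbf a$ bounds no nonzero $\Delta^0_2$ enumeration degree.
\end{theorem}

We make no claim on whether, with a $\Sigma^0_2$ left side, the right side can be $\Pi^0_1$.

Section~\ref{sec:tokens} sets up the requirements and the coding of $A$ into $B$. Section~\ref{sec:basic} resolves the conflict between one coding requirement and one diagonalization requirement, which is where the main idea lies. Sections~\ref{sec:construction} and~\ref{sec:verification} contain the construction for Theorem~\ref{thm:main} and its verification. Section~\ref{sec:delta} proves Theorem~\ref{thm:delta} and can be read independently.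

\section{Requirements and tokens}\label{sec:tokens}

We identify finite sets and tuples with numbers, put $1+\max\emptyset=0$, and write $[r,\infty)=\{x\in\omega:x\ge r\}$. An enumeration operator is given by a c.e.\ set of \emph{axioms} $\langle x,D\rangle$ with $D$ finite, and $x\in\Phi(X)$ if and only if some axiom $\langle x,D\rangle$ has $D\subseteq X$. Three consequences are used throughout. Operators are \emph{monotone}: $X\subseteq Y$ implies $\Phi(X)\subseteq\Phi(Y)$. They have \emph{finite use}: if $x\in\Phi(X)$, then $x\in\Phi(D)$ for some finite $D\subseteq X$. And if $U$ is computable, for example cofinite, then $\Phi_e(U)$ is c.e., uniformly in $e$ and an index of $U$. We also use the standard facts that $\emptyset'$ (that is, $K$ as a Turing oracle) decides all $\Sigma^0_1$ questions, that a set is $\Sigma^0_2$ if and only if it is c.e.\ in $\emptyset'$, and that a set $X$ is $\Delta^0_2$ if and only if $X\le_T\emptyset'$, if and only if $X=\lim_sX_s$ pointwise for a uniformly computable sequence $(X_s)$.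

To prove Theorem~\ref{thm:main} we enumerate $A=\bigcup_sA_s$ and $B=\bigcup_sB_s$ computably in $\emptyset'$, with all $A_s,B_s$ finite, and meet the requirements
\begin{align*}
\mathcal R_e&:\ \Phi_e(A)\text{ is c.e.\ or }A\le_e\Phi_e(A)\oplus B,\\
\mathcal N_j&:\ A\ne\Phi_j(\hat B),\\
\mathcal S_j&:\ B\neq W_j .
\end{align*}
The reductions in $\mathcal R_e$ are fixed in advance, and all the work goes into $B$. A \emph{token} is a tuple $\langle e,v,m,F,t\rangle$ with $e,v,m,t\in\omega$ and $F$ finite. The coding of tuples is a bijection, so every number is a token. The pair $g=(e,v)$ is the \emph{column} of the token and $v$ its \emph{version}; $m$ is the \emph{target}, $F$ the \emph{premise}, and $t$ the \emph{time}. We write the token as $\langle g,m,F,t\rangle$. For $g=(e,v)$ let $\Phi_g=\Phi_e$ and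
\[
\Gamma_g(X\oplus B)=\{m:\exists F\,\exists t\,[F\subseteq X\ \wedge\ \langle g,m,F,t\rangle\in B]\}.
\]
This is an enumeration operator, with axioms $\langle m,F\oplus\{\langle g,m,F,t\rangle\}\rangle$. We meet $\mathcal R_e$ by making $\Phi_e(A)$ c.e.\ or by making $A=\Gamma_g(\Phi_g(A)\oplus B)$ for some column $g=(e,v)$. A token $\langle g,m,F,t\rangle\in B$ thus asserts: \emph{if $F\subseteq\Phi_g(A)$, then $m\in A$}. The equation $A=\Gamma_g(\Phi_g(A)\oplus B)$ says that every assertion in column $g$ of $B$ is true, and that every $m\in A$ is the target of a token in column $g$ of $B$ whose premise is contained in $\Phi_g(A)$.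

The time does not affect what a token asserts. It has two uses. First, a token that enters $B$ at stage $s$ will always have time $t\ge s$. A token with time $t$ is then in $B$ if and only if it is in $B_{t+1}$, which gives $B\le_T\emptyset'$. Second, every assertion has copies with arbitrarily large time, so keeping finitely many tokens out of $B$ never prevents us from making an assertion.

\section{One coding requirement against one diagonalization}\label{sec:basic}

Fix operators $\Phi$ and $\Psi$ and one column $g$ with $\Phi_g=\Phi$. In this section all tokens lie in column $g$, and we write them as $\langle m,F,t\rangle$. We want $A\ne\Psi(\hat B)$, and we want $\Phi(A)$ to be c.e.\ or $A=\Gamma_g(\Phi(A)\oplus B)$. Start with $A_0=B_0=\emptyset$, the witness $k=0$, and $V=\omega$; in the full construction $V$ will be a cofinite set that contains everything the strategy may still put into $A$.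

Without the coding requirement, diagonalization is a single question to $\emptyset'$: are there disjoint finite sets $E,Q$ with $k\in\Psi(E\oplus Q)$? If so, put $E$ into $B$, keep $Q$ out of $B$, and keep $k$ out of $A$. If not, then $k\notin\Psi(\hat B)$ whatever $B$ is, and we put $k$ into $A$.

With coding, the positive answer is dangerous, since $E$ may contain a token $\langle k,F,t\rangle$ with $F\subseteq\Phi(A)$, which forces $k\in A$. So we must restrict the question to sets $E$ inside some class $C$ of tokens. A negative answer then yields $k\notin\Psi(\hat B)$ only if \emph{all} future tokens of $B$ come from $C$, including those that record $k\in A$. The class $C$ has to be harmless after a positive answer and sufficient for coding after a negative one. Both are possible if we control a single number in $\Phi(A)$.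

At stage $s$ let $A_s$ be finite with $k\notin A_s$, let $r_s>k$, and let $U_s=A_s\cup[r_s,\infty)$. A number
\[
y\in\Phi(V)\setminus\Phi(U_s)
\]
is called a \emph{switch}. It stays out of $\Phi(A)$ as long as $A\subseteq U_s$, a restraint on finitely many numbers. It enters $\Phi(A)$ if we add to $A$ a finite set $D\subseteq V$ with $y\in\Phi(D)$. Suppose a switch $y$ is found at stage $s$, with $B_s=\emptyset$. Let $C$ be the class of tokens with time $\ge s$ whose premise contains $y$, and ask whether there are disjoint finite sets $E\subseteq C$ and $Q$ with $k\in\Psi(E\oplus Q)$.

\emph{Positive answer: witness and switch stay out.} Put $E$ into $B$, keep $Q$ out of $B$, and keep $A\subseteq U_s$. Then $k\in\Psi(\hat B)\setminus A$. The tokens of $E$ are vacuously true, since $y\notin\Phi(A)$. The elements $m$ of $A$ are recorded by tokens $\langle m,\emptyset,t\rangle\notin Q$.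

\emph{Negative answer: witness and switch go in.} Put $k$ and $D$ into $A$, and record every element $m$ of $A$, now and later, by a token $\langle m,\{y\},t\rangle$ with $t\ge s$. These tokens code $A$, since $y\in\Phi(A)$. They lie in $C$, so $B\subseteq C$. If $k\in\Psi(\hat B)$, finite use would give sets $E\subseteq B$ and $Q\subseteq B^c$ for a positive answer. Hence $k\in A\setminus\Psi(\hat B)$.

\emph{No switch is ever found.} Whether a switch exists at stage $s$ is a $\Sigma^0_2$ question, so $\emptyset'$ can only test the numbers $y<s$. While no switch has appeared, we do the following at stage $s$: for each $x<s$ in $\Phi(U_s)$ put a finite $D\subseteq U_s$ with $x\in\Phi(D)$ into $A$, and then choose $r_{s+1}$ larger. If this goes on forever, every $x\in\Phi(V)$ lies in $\Phi(U_s)$ for all $s>x$ and so enters $\Phi(A)$. Then $\Phi(A)=\Phi(V)$ is c.e., the coding is not needed, and a second witness can diagonalize against $\Psi$ by the unrestricted question.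

\begin{example}\label{ex:basic}
Let $\Phi(X)=\{y:2y+1\in X\}$, $A_s=\emptyset$ and $r_s=2$. Then $y=0$ is a switch, because $1\in V=\omega$ and $1\notin U_s=[2,\infty)$. Let $\Psi'(X\oplus Y)$ be the set of targets of all tokens in $X$. The answer is positive with $E=\{\langle 0,\{0\},s\rangle\}$ and $Q=\emptyset$. We keep $0$ and $1$ out of $A$; then $0\in\Psi'(\hat B)\setminus A$, and the token in $E$ is vacuous as $0\notin\Phi(A)$. Let $\Psi''(X\oplus Y)$ be the set of targets of tokens in $X$ with empty premise. The answer is negative, since no token in $C$ has empty premise. We put $0$ and $1$ into $A$, record them by $\langle 0,\{0\},s\rangle$ and $\langle 1,\{0\},s\rangle$, and never use an empty premise; then $0\in A\setminus\Psi''(\hat B)$. The same token $\langle 0,\{0\},s\rangle$ enters $B$ in both runs, and $A$ decides whether it takes effect. Finally, for $\Phi(X)=\{y:\exists m\ge y\,(m\in X)\}$ we have $\Phi(U)=\omega$ for every cofinite $U$. No switch exists, the third strategy makes $A$ infinite, and $\Phi(A)=\omega$.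
\end{example}

\section{The construction}\label{sec:construction}

\subsection{From one column to many}\label{sec:many}

The strategy for $\mathcal N_j$ will respect the coding for the requirements $\mathcal R_e$ with $e<j$ that are not yet believed to be won by the c.e.\ outcome. An attempt at $\mathcal N_j$ (and $\mathcal S_j$) is called a \emph{module}. A module $M$ has a witness $k_M$, a cofinite set $V_M$, and a finite set $G_M$ of columns. It collects one switch $y_M^g$ for each $g\in G_M$, keeps all collected switches out, and asks its question when the collection is complete. The modules form a stack ordered by priority. Five points need care.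

\emph{Waiting may last forever.} Suppose $M$ has switches for the columns in $H_M\subsetneq G_M$. The modules below $M$ guess that no further switch will appear. Under this guess the columns in $G_M\setminus H_M$ are won by the c.e.\ outcome, so the next module attacks the same $\mathcal N_j$ with the smaller set of columns $H_M$. It cannot use the witness and the switches of $M$, which have to stay out in case the guess is wrong. It therefore works inside a set $V\subseteq U_s$ and looks for switches of its own. If $M$ does find a new switch, everything below $M$ is discarded.

\emph{Discarded modules leave tokens in $B$.} A module $L$ below $M$ may have enumerated tokens that are vacuous only because $A\subseteq U_s$. When $M$ puts its switches in, it violates this restraint and may make the premises of those tokens true. The remedy is that $M$ puts their targets into $A$ at the same time. This is allowed only if the targets lie in $V_M$, which is the reason for condition (P2) below.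

\emph{Columns without a switch.} If $g\in G_M\setminus H_M$, the modules below $M$ have no switch for $g$ and cannot make tokens in column $g$ vacuous. Such a token could not always be repaired later: $M$ may find a switch for $g$, receive a positive answer, and be unable to add the target. Condition (P4) forbids these tokens.

\emph{Promises of finished modules.} A module that has received its answer needs all later tokens to avoid its finite set $Q$, which is (P3), and after a negative answer it needs them to carry its switches, which is (P5).

\emph{Columns of lower priority.} The set $E$ of a module may contain arbitrary assertions in columns that no module is using. A requirement $\mathcal R_e$ therefore starts, each time it is taken up, in a column $(e,v)$ whose version $v$ is so large that $B$ has no token there.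

\subsection{Data}\label{sec:data}

At the start of stage $s$ we have finite sets $A_s,B_s$, a number $r_s$, the cofinite set
\[
U_s=A_s\cup[r_s,\infty),
\]
and a finite stack of modules $M_0,\dots,M_l$. \emph{Above} means smaller index and \emph{below} means larger index, both strictly. A module $M$ has
\begin{itemize}
\item fixed \emph{parameters}: numbers $j_M,k_M$, a cofinite set $V_M\ni k_M$, and a finite set $G_M$ of columns;
\item a \emph{state}: a status, which is \emph{waiting}, \textsf{out} or \textsf{in}; a set $H_M\subseteq G_M$; switches $y_M^g$ for $g\in H_M$; and a finite set $Q_M$ of tokens.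
\end{itemize}
A new module is waiting with $H_M=Q_M=\emptyset$. A module with status \textsf{out} or \textsf{in} is \emph{finished}; it has $H_M=G_M$, and its state does not change any more. The columns in $G_M\setminus H_M$ are \emph{pending for $M$}. Initially $A_0=B_0=\emptyset$, $r_0=1$, and the stack consists of one module $M_0$ with $j=k=0$, $V=\omega$, $G=\emptyset$.

For $M$ in the stack at the start of stage $s$, the set $P_M[s]$ of \emph{permitted} tokens consists of the tokens $\langle g,m,F,t\rangle$ such that, in terms of the states at the start of stage $s$,
\begin{enumerate}
\item[(P1)] $t\ge s$;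
\item[(P2)] $m\in V_M$;
\item[(P3)] the token is in no set $Q_{M'}$ with $M'$ above $M$;
\item[(P4)] $g$ is not pending for any $M'$ above $M$;
\item[(P5)] $y_{M'}^g\in F$ whenever $M'$ is above $M$, has status \textsf{in}, and $g\in G_{M'}$.
\end{enumerate}
If $H_M=G_M$, let $C_M[s]$ be the set of those tokens $\langle g,m,F,t\rangle\in P_M[s]$ that satisfy in addition: $g\in G_M$ implies $y_M^g\in F$. The sets $P_M[s]$ and $C_M[s]$ are computable, uniformly in the finite data that describe the stage.

\subsection{Stage $s$}\label{sec:stage}

A waiting module $M$ \emph{requires attention} if
\begin{enumerate}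
\item[(a)] $H_M=G_M$, or
\item[(b)] there are a column $g$ pending for $M$ and a number $y<s$ with $y\in\Phi_g(V_M)\setminus\Phi_g(U_s)$.
\end{enumerate}
If some module requires attention, the highest such module $M$ \emph{acts}: all modules below $M$ are discarded, $r_{s+1}=r_s$, and the stage is a switch stage or a decision stage. Otherwise the stage is an expansion stage.

\medskip
\noindent\emph{Switch stage} ($M$ acts through (b)). For the least pair $(g,y)$ as in (b), put $g$ into $H_M$ and let $y_M^g=y$. The sets $A$ and $B$ do not change.

\medskip
\noindent\emph{Decision stage} ($M$ acts through (a)). Let $j=j_M$. There are three steps.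

\emph{Step 1, for $\mathcal N_j$.} Ask whether there are finite sets $E,Q$ of tokens with
\begin{equation}\label{eq:question}
E\subseteq C_M[s],\qquad Q\cap(B_s\cup E)=\emptyset,\qquad k_M\in\Phi_j\big((B_s\cup E)\oplus Q\big).
\end{equation}
If the answer is positive, fix such $E,Q$, give $M$ the status \textsf{out}, enumerate $E$ into $B$, and let $A_{s+1}=A_s$. If the answer is negative, give $M$ the status \textsf{in}, let $E=Q=\emptyset$, choose for each $g\in G_M$ a finite $D_g\subseteq V_M$ with $y_M^g\in\Phi_g(D_g)$, and let
\[
A_{s+1}=A_s\cup\{k_M\}\cup\bigcup_{g\in G_M}D_g\cup\{m\in V_M: m\text{ is the target of a token in }B_s\}.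
\]
The sets $D_g$ exist by finite use, since $y_M^g\in\Phi_g(V_M)$ by (b). In both cases put $Q_M=Q$. We speak of an \textsf{out}-\emph{stage} or an \textsf{in}-\emph{stage}.

\emph{Step 2, for $\mathcal S_j$.} Let $b_M=\langle(0,0),k_M,\emptyset,t\rangle$, where $t\ge s$ is larger than the times of all tokens in $B_s$, $E$, $Q$ and the sets $Q_{M'}$ with $M'$ above $M$. If $b_M\notin W_j$, enumerate $b_M$ into $B$; otherwise add $b_M$ to $Q_M$.

\emph{Step 3, coding.} For $g\in G_M$ let $F^g$ be the set of all $y_{M'}^g$ such that $M'$ is $M$ or above $M$, has status \textsf{in} after Step~1, and $g\in G_{M'}$. For all $g\in G_M$ and $m\in A_{s+1}$, enumerate into $B$ the \emph{coding token} $\langle g,m,F^g,t\rangle$ with the least $t\ge s$ such that the token is neither in $Q_M$ nor in a set $Q_{M'}$ with $M'$ above $M$.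

\medskip
\noindent\emph{Expansion stage} (no module requires attention). For every $M$ in the stack, every $g$ pending for $M$, and every $x<s$ with $x\in\Phi_g(U_s)$, choose a finite $D\subseteq U_s$ with $x\in\Phi_g(D)$ and put $D$ into $A$. This defines $A_{s+1}$; the set $B$ does not change. Append a new module $M_{l+1}$ with
\[
k=\max(r_s,1+\max A_{s+1}),\qquad V=A_{s+1}\cup[k,\infty),
\]
and let $r_{s+1}=k+1$. If $M_l$ is waiting, the new module gets $j=j_{M_l}$ and $G=H_{M_l}$. If $M_l$ is finished, it gets $j=j_{M_l}+1$ and $G=H_{M_l}\cup\{(j_{M_l},v)\}$, where $v\ge1$ is larger than all versions assigned so far and all versions of tokens in $B_s$; we call $(j_{M_l},v)$ the \emph{new column} of $M_{l+1}$.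

\medskip
This ends the construction. A stage asks finitely many questions of the forms $y\in\Phi_g(V_M)$, $y\in\Phi_g(U_s)$, $b_M\in W_j$, and \eqref{eq:question}. All of them are $\Sigma^0_1$; for \eqref{eq:question} this uses that $C_M[s]$ is computable. So $\emptyset'$ answers them, and the finite sets $E,Q,D,D_g$ are then found by search. Hence $A$ is c.e.\ in $\emptyset'$, that is, $\Sigma^0_2$. Every token enumerated at stage $s$ has time $\ge s$, by (P1) for $E$ and by the choice of $t$ in Steps~2 and~3, so $B\le_T\emptyset'$.

\section{Verification}\label{sec:verification}

Let $s_M$ be the first stage at whose start $M$ is in the stack. Thus $s_{M_0}=0$, and every $M\ne M_0$ is appended during the expansion stage $s_M-1$. A module that acts discards everything below it, only the acting module changes its state, and a discarded module never returns. This gives the following fact, which we use constantly.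
\begin{enumerate}
\item[(F)] If $M'$ is above $M$ in the stack at the start of stage $s$, then $M'$ was in the stack at the start of stage $s_M-1$, with the same state as at the start of stage $s$.
\end{enumerate}
The column $(0,0)$ lies in no $G_M$, since assigned versions are $\ge 1$.

\subsection{Envelopes, columns, and switches}

All negative information in the construction has the form ``a number is outside $U_s$'' or ``a number is outside $\Phi_g(U_s)$''. It is preserved when $U_s$ shrinks. The first lemma shows that $U_s$ can grow only at an \textsf{in}-stage, and that it then stays inside the set $U$ of the stage at which the acting module was created.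

\begin{lemma}\label{lem:env}
\begin{enumerate}
\item[(a)] If $s$ is not an \textsf{in}-stage, then $U_{s+1}\subseteq U_s$.
\item[(b)] If $M\neq M_0$, then $V_M\subseteq U_{s_M-1}$.
\item[(c)] If $M$ is in the stack at the start of stage $s$, then $U_s\subseteq V_M$.
\item[(d)] If $L$ is below $M$ in some stack, then $V_L\subseteq V_M$.
\item[(e)] If $M\ne M_0$ acts at the \textsf{in}-stage $s$, then $U_{s+1}\subseteq U_{s_M-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At switch stages and \textsf{out}-stages $U_{s+1}=U_s$. At an expansion stage $A_{s+1}\subseteq U_s$ and $r_{s+1}>r_s$.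

(b) With $u=s_M-1$ we have $V_M=A_{u+1}\cup[k_M,\infty)$, where $A_{u+1}\subseteq U_u$ and $k_M\ge r_u$.

(c) We use induction on $s$, for all modules at once. For $s=s_M$ we have $U_s=A_s\cup[k_M+1,\infty)\subseteq V_M$, also for $M_0$. Let $M$ be in the stack at the start of stages $s$ and $s+1$. If $s$ is not an \textsf{in}-stage, use (a). Otherwise the acting module $L$ is $M$ or below $M$. Everything that enters $A$ lies in $V_L$ and $r_{s+1}=r_s$, so $U_{s+1}\subseteq U_s\cup V_L=V_L$ by the induction hypothesis for $L$. If $L\ne M$, then $M$ was in the stack at the start of stage $s_L-1<s$ by (F), and $V_L\subseteq U_{s_L-1}\subseteq V_M$ by (b) and the induction hypothesis.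

(d) By (b), (F) and (c), $V_L\subseteq U_{s_L-1}\subseteq V_M$.

(e) The module $M$ is in the stack at the start of stage $s+1$, so $U_{s+1}\subseteq V_M\subseteq U_{s_M-1}$ by (c) and (b).
\end{proof}

\begin{lemma}\label{lem:col}
Let $M'$ be above $M$ in the stack at the start of some stage.
\begin{enumerate}
\item[(a)] No column of $G_M$ is pending for $M'$.
\item[(b)] If $g\in G_{M'}\setminus G_M$, then $g$ is pending for some module above $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let the stack be $M_0,\dots,M_l$, with $M'=M_p$ and $M=M_q$, $p<q$. By (F), the state of $M_i$ from which $M_{i+1}$ was defined is its current state. So $G_{M_{i+1}}$ is the current set $H_{M_i}$, possibly together with a new column.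

(a) The new columns of $M_{p+1},\dots,M_q$ were assigned after $M_p$ was created, so they are not in $G_{M_p}$. Since $H_{M_i}\subseteq G_{M_i}$, induction on $i$ shows that $G_{M_i}$ is contained in the union of $H_{M_p}$ and these new columns for $p<i\le q$. This union is disjoint from $G_{M_p}\setminus H_{M_p}$.

(b) Let $i$ be largest with $p\le i<q$ and $g\in G_{M_i}$. Then $g\notin G_{M_{i+1}}\supseteq H_{M_i}$, so $g$ is pending for $M_i$.
\end{proof}

\begin{lemma}\label{lem:switch}
Let $M$ be in the stack at the start of stage $s$.
\begin{enumerate}
\item[(a)] If $M$ is waiting or has status \textsf{out}, then $k_M\notin U_s$, and $y_M^g\notin\Phi_g(U_s)$ for all $g\in H_M$.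
\item[(b)] If $M$ has status \textsf{in}, then $k_M\in A_s$, and $y_M^g\in\Phi_g(A_s)$ for all $g\in G_M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) At its \textsf{in}-stage $M$ puts $k_M$ and the sets $D_g$ into $A$, and $A_s$ only grows.

(a) We use induction on $s$, for all modules at once. For $s=s_M$ we have $H_M=\emptyset$, and $k_M\notin A_s\cup[k_M+1,\infty)=U_s$ because $k_M>\max A_s$. Let $M$ be in the stack at the start of stages $s$ and $s+1$, waiting or \textsf{out} at the start of $s+1$ and hence also at the start of $s$. If $s$ is not an \textsf{in}-stage, then $U_{s+1}\subseteq U_s$; the claims for $k_M$ and the old switches persist by monotonicity, and a switch chosen at stage $s$ is outside $\Phi_g(U_s)$ by its choice. If $s$ is an \textsf{in}-stage, the acting module $L$ is not $M$, and $M$ is not discarded, so $L$ is below $M$. By (F) the state of $M$ at the start of stage $s+1$ is its state at the start of stage $s_L-1$. The induction hypothesis at $s_L-1$ and Lemma~\ref{lem:env}(e) give the claim.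
\end{proof}

\subsection{The tokens that enter $B$}

Tokens are enumerated only at decision stages, by the acting module. A negative answer to \eqref{eq:question} is useful only if $C_M[s]$ contains all future tokens. The next lemma shows that the construction obeys its own restrictions, and that the restrictions become stricter down the stack.

\begin{lemma}\label{lem:perm}
\begin{enumerate}
\item[(a)] Let $M$ act at the decision stage $w$. Every token enumerated at stage $w$ lies in $P_M[w]$ and outside the set $Q_M$ as it is at the end of the stage. If $w$ is an \textsf{in}-stage, every such token lies in $C_M[w]$.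
\item[(b)] Let $M$ act at the \textsf{in}-stage $u$, and let $L$ be below $M$ in the stack at the start of a stage $w>u$. Then $P_L[w]\subseteq C_M[u]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are three kinds of tokens, and the final $Q_M$ is $Q$ or $Q\cup\{b_M\}$.

Tokens of $E$ lie in $C_M[w]\subseteq P_M[w]$. They avoid $Q$ by \eqref{eq:question} and differ from $b_M$ by its time.

The token $b_M$ satisfies (P1) and (P3) by the choice of its time and (P2) because $k_M\in V_M$. Its column is in no $G$, which gives (P4), (P5), and membership in $C_M[w]$. It is not in $Q$ by its time, and it is enumerated only if it is not added to $Q_M$.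

A coding token $\langle g,m,F^g,t\rangle$ satisfies (P1) and (P3) and avoids $Q_M$ by the choice of $t$. It satisfies (P2) because $m\in A_{w+1}\subseteq V_M$ by Lemma~\ref{lem:env}(c) at stage $w+1$, (P4) by Lemma~\ref{lem:col}(a) because $g\in G_M$, and (P5) by the definition of $F^g$. At an \textsf{in}-stage $y_M^g\in F^g$, so the token lies in $C_M[w]$.

(b) Let $\langle g,m,F,t\rangle\in P_L[w]$. Then $t\ge w>u$, and $m\in V_L\subseteq V_M$ by Lemma~\ref{lem:env}(d). The modules above $M$ are above $L$, and by (F) they have the same states at the start of stages $u$ and $w$. So (P3)--(P5) for $L$ at $w$ imply (P3)--(P5) for $M$ at $u$. Finally, $M$ itself is above $L$ and has status \textsf{in} at stage $w$, so (P5) for $L$ gives $y_M^g\in F$ if $g\in G_M$.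
\end{proof}

Call a column \emph{active at $s$} if it belongs to $G_M$ for some $M$ in the stack at the start of stage $s$. The central invariant says that every assertion in an active column is either fulfilled already or vacuous under the current restraint.

\begin{lemma}\label{lem:inv}
If $g$ is active at $s$ and $\langle g,m,F,t\rangle\in B_s$, then $m\in A_s$ or $F\not\subseteq\Phi_g(U_s)$.
\end{lemma}

\begin{proof}
We use induction on $s$; the case $s=0$ is trivial as $B_0=\emptyset$. Let $g$ be active at $s+1$, and let $\tau=\langle g,m,F,t\rangle\in B_{s+1}$ with $m\notin A_{s+1}$. We show $F\not\subseteq\Phi_g(U_{s+1})$.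

\emph{Case 1: $\tau\notin B_s$.} Then $s$ is a decision stage, with acting module $M$, say. Coding tokens have targets in $A_{s+1}$ and the column of $b_M$ is not active, so $\tau\in E$ and $s$ is an \textsf{out}-stage. The stack at the start of stage $s+1$ consists of $M$ and the modules above it. If $g\notin G_M$, then $g\in G_{M'}$ for some $M'$ above $M$, and Lemma~\ref{lem:col}(b) makes $g$ pending for a module above $M$, contrary to (P4). So $g\in G_M$, and $y_M^g\in F$ because $\tau\in C_M[s]$. By Lemma~\ref{lem:switch}(a) at stage $s+1$, $y_M^g\notin\Phi_g(U_{s+1})$.

\emph{Case 2: $\tau\in B_s$ and $s$ is not an \textsf{in}-stage.} If $g$ were not active at $s$, it would be the new column of a module appended at stage $s$, and no token of $B_s$ has that version. So $g$ is active at $s$. Since $m\notin A_s$, the induction hypothesis gives $F\not\subseteq\Phi_g(U_s)$, and $U_{s+1}\subseteq U_s$ by Lemma~\ref{lem:env}(a).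

\emph{Case 3: $\tau\in B_s$ and $s$ is an \textsf{in}-stage with acting module $M$.} Here $U$ may grow, so the induction hypothesis at $s$ is of no use, and we go back to the creation of $M$. All targets of tokens of $B_s$ that lie in $V_M$ are put into $A_{s+1}$, so $m\notin V_M$. At a decision stage $w$ with $s_M\le w<s$ the acting module $L$ is not above $M$, since $M$ is not discarded; by Lemma~\ref{lem:perm}(a), (P2), and Lemma~\ref{lem:env}(d), the tokens enumerated at $w$ have targets in $V_L\subseteq V_M$. Hence $\tau\in B_{s_M}$. As $B_0=\emptyset$, we have $M\ne M_0$, and $\tau\in B_u$ for the expansion stage $u=s_M-1$, at which $B$ did not change.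

We check that $g$ is active at $u$. We have $g\in G_{M'}$ with $M'=M$ or $M'$ above $M$. If $M'$ is above $M$, it was in the stack at the start of stage $u$ by (F). If $M'=M$, then $g$ is not the new column of $M$, because $B_u$ contains the token $\tau$ in column $g$; so $g$ belongs to the set $H$, and hence to the set $G$, of the last module in the stack at the start of stage $u$.

Since $m\notin A_u$, the induction hypothesis at $u$ gives $F\not\subseteq\Phi_g(U_u)$, and $U_{s+1}\subseteq U_u$ by Lemma~\ref{lem:env}(e).
\end{proof}

\subsection{The limit stack}

\begin{lemma}\label{lem:limit}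
For each $i$ there is a module $M_i^*$ that from some stage on has index $i$ in the stack and a constant state, its \emph{final} state. Moreover:
\begin{enumerate}
\item[(a)] if $M_i^*$ is finally waiting, then finally $H_{M_i^*}\subsetneq G_{M_i^*}$;
\item[(b)] there are infinitely many expansion stages;
\item[(c)] for every $j$ some finally finished $M_i^*$ has $j_{M_i^*}=j$;
\item[(d)] for every $e$ there are $v$ and $i$ with $(e,v)\in G_{M_i^*}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every action of a module $M$ enlarges $H_M$ or ends the waiting, so it changes the state, and $M$ acts at most $|G_M|+1$ times. The module $M_0$ is never discarded, so $M_0^*=M_0$. Suppose $M_0^*,\dots,M_i^*$ are in the stack with constant states from the start of stage $s_0$ on. None of them acts at a stage $\ge s_0$. If the stack at the start of $s_0$ has no further module, then no module requires attention, since otherwise one of these would act; so $s_0$ is an expansion stage. In every case the stack at the start of stage $s_0+1$ has a module with index $i+1$. Only an action of a module above it could discard it, so it stays, and it acts finitely often. This is $M_{i+1}^*$.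

(a) A waiting module with $H=G$ requires attention, and then it or a module above it acts. This is impossible once $M_0^*,\dots,M_i^*$ have their final states.

(b) The modules $M_i^*$, $i\ge1$, are appended at distinct expansion stages.

(c) By (F), $M_{i+1}^*$ was defined from the final state of $M_i^*$. If $M_i^*$ is finally waiting, then $j_{M_{i+1}^*}=j_{M_i^*}$ and $|G_{M_{i+1}^*}|<|G_{M_i^*}|$ by (a); so this cannot happen for all $i$ from some point on. If $M_i^*$ is finally finished, then $j_{M_{i+1}^*}=j_{M_i^*}+1$. Since $j_{M_0^*}=0$, the sequence $(j_{M_i^*})_i$ takes every value $j$, and for the largest $i$ with $j_{M_i^*}=j$ the module $M_i^*$ is finally finished.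

(d) If $M_i^*$ is finally finished with $j_{M_i^*}=e$, then the new column of $M_{i+1}^*$ has the form $(e,v)$.
\end{proof}

\subsection{The requirements}

\begin{lemma}\label{lem:diag}
For every $j$, $A\ne\Phi_j(\hat B)$ and $B\ne W_j$.
\end{lemma}

\begin{proof}
Let $M=M_i^*$ be finally finished with $j_M=j$, and let $u$ be its decision stage. The module $M$ is never discarded and does not act after $u$. So at every decision stage $w>u$ the acting module $L$ is below $M$.

First, $B\cap Q_M=\emptyset$ for the final $Q_M$. The set $B_u$ avoids $Q$ by \eqref{eq:question} (at an \textsf{in}-stage $Q=\emptyset$) and does not contain $b_M$, by the choice of its time. Tokens enumerated at stage $u$ avoid $Q_M$ by Lemma~\ref{lem:perm}(a). Tokens enumerated at $w>u$ lie in $P_L[w]$ by the same lemma, and avoid $Q_M$ by (P3). Consequently $b_M\in B$ if $b_M\notin W_j$, and $b_M\in Q_M\subseteq B^c$ if $b_M\in W_j$. So $B\ne W_j$.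

Suppose $M$ has status \textsf{out}. Then $B_u\cup E\subseteq B$ and $Q\subseteq B^c$, so $k_M\in\Phi_j(\hat B)$ by \eqref{eq:question} and monotonicity. By Lemma~\ref{lem:switch}(a), $k_M\notin A_s$ for all $s>u$, so $k_M\notin A$.

Suppose $M$ has status \textsf{in}. Then $k_M\in A$. We have $B\setminus B_u\subseteq C_M[u]$: for tokens enumerated at stage $u$ by Lemma~\ref{lem:perm}(a), and for tokens enumerated at $w>u$ because they lie in $P_L[w]\subseteq C_M[u]$ by parts (a) and (b) of that lemma. If $k_M\in\Phi_j(B\oplus B^c)$, finite use gives finite sets $E\subseteq B\setminus B_u$ and $Q\subseteq B^c$ with $k_M\in\Phi_j((B_u\cup E)\oplus Q)$. Then $E\subseteq C_M[u]$ and $Q\cap(B_u\cup E)=\emptyset$, so the answer to \eqref{eq:question} at stage $u$ was positive, a contradiction. Hence $k_M\in A\setminus\Phi_j(\hat B)$.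
\end{proof}

\begin{lemma}\label{lem:code}
For every $e$ there is a column $g=(e,v)$ such that $\Phi_e(A)$ is c.e.\ or $A=\Gamma_g(\Phi_e(A)\oplus B)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:limit}(d) fix $g=(e,v)$ and $i_0$ with $g\in G_{M_{i_0}^*}$. Recall $\Phi_g=\Phi_e$.

\emph{Case A: $g$ is pending for some $M=M_i^*$ in its final state.} We show $\Phi_g(A)=\Phi_g(V_M)$, which is c.e.\ as $V_M$ is cofinite. By Lemma~\ref{lem:env}(c), $A_s\subseteq V_M$ for all $s\ge s_M$, so $\Phi_g(A)\subseteq\Phi_g(V_M)$. Conversely, let $x\in\Phi_g(V_M)$ and take an expansion stage $s>x$ at whose start $M$ has its final state. The module $M$ is waiting, since it has a pending column, and it does not require attention through (b), so $x\in\Phi_g(U_s)$. The expansion stage then makes $x\in\Phi_g(A_{s+1})\subseteq\Phi_g(A)$.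

\emph{Case B: otherwise.} Then $g\in G_{M_i^*}$ for all $i\ge i_0$. For if $g\notin G_{M_i^*}$, Lemma~\ref{lem:col}(b), applied at a stage at which $M_0^*,\dots,M_i^*$ have their final states, would put us in Case~A.

For $\Gamma_g(\Phi_g(A)\oplus B)\subseteq A$, let $\langle g,m,F,t\rangle\in B$ with $F\subseteq\Phi_g(A)$. Take $s$ so large that the token is in $B_s$, that $M_{i_0}^*$ is in the stack, and that $F\subseteq\Phi_g(A_s)$; the last is possible by finite use, since $F$ is finite. Then $g$ is active at $s$ and $F\subseteq\Phi_g(U_s)$, so $m\in A_s$ by Lemma~\ref{lem:inv}.

For $A\subseteq\Gamma_g(\Phi_g(A)\oplus B)$, let $m\in A$. By Lemma~\ref{lem:limit}(c) infinitely many $M_i^*$ with $i\ge i_0$ are finally finished, and their decision stages are distinct because only one module acts at a stage. Choose one whose decision stage $u$ satisfies $m\in A_{u+1}$. Since $g\in G_{M_i^*}$, Step~3 of stage $u$ puts a token $\langle g,m,F^g,t\rangle$ into $B$. Each element of $F^g$ is a switch $y_{M'}^g$ of a module $M'$ that is in the stack at the start of stage $u+1$ with status \textsf{in}. By Lemma~\ref{lem:switch}(b), $F^g\subseteq\Phi_g(A_{u+1})\subseteq\Phi_g(A)$. Hence $m\in\Gamma_g(\Phi_g(A)\oplus B)$.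
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We saw at the end of Section~\ref{sec:stage} that $A$ is $\Sigma^0_2$ and $B\le_T\emptyset'$. Lemma~\ref{lem:diag} shows that $B$ is not c.e.\ and that (1) holds, and Lemma~\ref{lem:code} gives (2).
\end{proof}

\begin{remark}\label{rem:asym}
The construction treats the two sets differently. Membership of a token in $B$ is settled by the stage given by its time. For $A$ there is no such bound in the construction: a number in $V_M\setminus U_s$, with $M$ waiting, can still enter $A$ if $M$ completes its collection of switches at a later stage. This asymmetry is forced. By Corollary~\ref{cor:answer} and Theorem~\ref{thm:delta}, the degree of $A$ contains no $\Delta^0_2$ set.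
\end{remark}

\section{The left side bounds no nonzero $\Delta^0_2$ degree}\label{sec:delta}

Condition (ii) applies to all nonzero degrees below $\mathbf a$. To exploit this we look for two nonzero degrees $\mathbf z_0,\mathbf z_1\le\mathbf a$ so independent that anything below both $\mathbf z_0\vee\mathbf b$ and $\mathbf z_1\vee\mathbf b$ is below $\mathbf b$. The following condition guarantees this for all $\mathbf b$ at once. We say that a set $R\subseteq\omega\times\omega$ \emph{links} $Z_0$ and $Z_1$ if
\[
Z_0\times Z_1\subseteq R\qquad\text{and}\qquad (Z_0^c\times Z_1^c)\cap R=\emptyset .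
\]
Thus $(z,w)\in R$ certifies that $z\in Z_0$ or $w\in Z_1$, and the certificate is available whenever both hold.

\begin{example}\label{ex:cut}
Identify $\omega$ with $\mathbb Q$ and let $\alpha$ be an irrational real. The computable set $R=\{(p,q):p<q\}$ links the cuts $Z_0=\{p:p<\alpha\}$ and $Z_1=\{q:q>\alpha\}$: if $p<\alpha<q$, then $p<q$, and if $p>\alpha>q$, then $p\not<q$.
\end{example}

\begin{lemma}\label{lem:link}
Let a c.e.\ set $R$ link $Z_0$ and $Z_1$. If $A\le_eZ_0\oplus B$ and $A\le_eZ_1\oplus B$, then $A\le_eB$.
\end{lemma}

\begin{proof}
Let $A=\Lambda_i(Z_i\oplus B)$ for $i=0,1$. We claim that $n\in A$ if and only if there are axioms $\langle n,F_i\oplus D_i\rangle$ of $\Lambda_i$, $i=0,1$, with $D_0,D_1\subseteq B$ and $F_0\times F_1\subseteq R$. Since $R$ is c.e., the triples $(n,D_0,D_1)$ for which suitable $F_0,F_1$ exist can be enumerated, so the claim gives $A\le_eB$. If $n\in A$, there are axioms with $F_i\subseteq Z_i$ and $D_i\subseteq B$, and then $F_0\times F_1\subseteq Z_0\times Z_1\subseteq R$. Conversely, let axioms as in the claim be given. If $F_0\not\subseteq Z_0$ and $F_1\not\subseteq Z_1$, then a pair $(z,w)$ with $z\in F_0\setminus Z_0$ and $w\in F_1\setminus Z_1$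 lies in $R$ and in $Z_0^c\times Z_1^c$, which is impossible. So $F_i\subseteq Z_i$ for some $i$, and $n\in\Lambda_i(Z_i\oplus B)=A$.
\end{proof}

It remains to find a linked pair of non-c.e.\ sets below a given non-c.e.\ $\Delta^0_2$ set $X$. To make $Z_i\ne W_e$, we copy longer and longer initial segments of $X$ into $Z_i$ on fresh \emph{markers}, for as long as $W_e$ appears to agree with the copy; the agreement must end, since otherwise $X$ would be c.e. The difficulty is the interaction of a marker $z$ for $Z_0$ that copies $n$ with a marker $w$ for $Z_1$ of lower priority. When $n$ appears to be in $X$, both markers may end up in their sets, so $(z,w)$ has to enter $R$. If $n$ later leaves the approximation, the pair cannot be removed from $R$, and we keep the certificate true by putting $w$ into $Z_1$ unconditionally. Since $X$ is $\Delta^0_2$, each $n$ causes such an injury finitely often.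

\begin{lemma}\label{lem:split}
If $X$ is $\Delta^0_2$ and not c.e., then there are non-c.e.\ sets $Z_0,Z_1\le_eX$ and a c.e.\ set $R$ that links them.
\end{lemma}

\begin{proof}
Let $(X_s)$ be a computable approximation with $\lim_sX_s=X$, and let $W_{e,s}$ be the finite part of $W_e$ enumerated by stage $s$. We identify sets with their characteristic functions. We enumerate operators $\Theta_0,\Theta_1$ and the set $R$ computably and let $Z_i=\Theta_i(X)$. For $q=2e+i$ with $i\in\{0,1\}$, the strategy $\sigma_q$ ensures $Z_i\ne W_e$; smaller $q$ means higher priority. At each stage $\sigma_q$ has finitely many current markers $z_0^q,\dots,z_{l-1}^q$, which are said to be \emph{on side $i$}. Side $0$ corresponds to the first coordinate of $R$ and side $1$ to the second. To \emph{appoint} $z^q_n$ means to choose a number that has not been a marker before and to put the axiom $\langle z_n^q,\{n\}\rangle$ into $\Theta_i$. To \emph{dump} a marker $z$ on side $i$ means to cancel it, to put the axiom $\langle z,\emptyset\rangle$ into $\Theta_i$, and to put into $R$ all pairs whose side-$i$ coordinate is $z$. Markers are canceled only by dumping; a marker that is never dumped is \emph{permanent}.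 So $Z_i$ consists of the dumped markers on side $i$ and the permanent markers $z_n^q$ on side $i$ with $n\in X$.

\emph{Stage $s\ge1$.} The strategy $\sigma_q$ with $q=2e+i\le s$ requires attention if
\begin{enumerate}
\item[($\alpha$)] some current marker $z_n^q$ has $n\in X_{s-1}\setminus X_s$, or
\item[($\beta$)] $W_{e,s}(z_n^q)=X_s(n)$ for all current markers $z_n^q$.
\end{enumerate}
Some strategy requires attention, since $\sigma_s$ has no markers yet and satisfies ($\beta$) vacuously. For the least such $q$, dump all current markers of all $\sigma_{q'}$ with $q'>q$, and if ($\beta$) holds for $\sigma_q$, appoint its next marker $z_l^q$. Finally, for all $q_0<q_1$ of different parity, all current markers $z_n^{q_0}$ with $n\in X_s$, and all current markers $w$ of $\sigma_{q_1}$, put into $R$ the pair formed by $z_n^{q_0}$ and $w$, with the marker on side $0$ first. We call this the \emph{pairing step}.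

\emph{$Z_0\times Z_1\subseteq R$.} Let $z\in Z_0$ and $w\in Z_1$. Then $z$ is a marker on side $0$ and $w$ is a marker on side $1$, so they belong to strategies of different parity. If one of them is dumped, $(z,w)\in R$. Otherwise both are permanent. The one of higher priority, say with index $n$, is in its set only because $n\in X$. So $n\in X_s$ for all large $s$, and the pairing step puts $(z,w)$ into $R$.

\emph{$(Z_0^c\times Z_1^c)\cap R=\emptyset$.} Let $z\notin Z_0$, $w\notin Z_1$, and suppose $(z,w)\in R$. Neither $z$ was dumped on side $0$ nor $w$ on side $1$, so the pair entered $R$ in the pairing step of some stage $s$, and both are permanent markers. Let the one of higher priority belong to $\sigma_{q_0}$ and have index $n$, so $n\in X_s$. It is permanent and not in its set, so $n\notin X$. Hence $n\in X_{s'-1}\setminus X_{s'}$ for some $s'>s$. At stage $s'$ the strategy $\sigma_{q_0}$ requires attention through ($\alpha$), so the least $q$ that requires attention is $\le q_0$, and the other marker, which has lower priority than $\sigma_{q_0}$, is dumped. This is a contradiction.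

\emph{$Z_i\ne W_e$.} We show by induction on $q=2e+i$ that $\sigma_q$ requires attention finitely often and $Z_i\neq W_e$. Let $s_0\ge q$ be a stage from which on no $\sigma_{q''}$ with $q''<q$ requires attention. From $s_0$ on the markers of $\sigma_q$ are not dumped, and $\sigma_q$ appoints a marker whenever ($\beta$) holds. Suppose ($\beta$) holds infinitely often. Then for every $n$ there is a permanent marker $z_n^q$, computable from $n$ by running the construction beyond $s_0$, and $W_{e,s}(z_n^q)=X_s(n)$ for infinitely many $s$. Both sides converge, so $n\in X$ if and only if $z_n^q\in W_e$, and $X$ is c.e., a contradiction. So ($\beta$) holds finitely often, and $\sigma_q$ has finitely many permanent markers. Since $X_s(n)$ converges for each of their indices $n$, ($\alpha$) holds finitely often too. At every late stage ($\beta$) fails, so one permanent marker $z_n^q$ has $W_{e,s}(z_n^q)\ne X_s(n)$ for infinitely many $s$. In the limit $W_e(z_n^q)\ne X(n)=Z_i(z_n^q)$.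
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:delta}]
Let $(\deg_e(A),\deg_e(B))$ be a strong minimal pair, and suppose that $X\le_eA$ is $\Delta^0_2$ and not c.e. Take $Z_0,Z_1,R$ from Lemma~\ref{lem:split}. The sets $Z_0,Z_1\le_eA$ are not c.e., so (ii) gives $A\le_eZ_0\oplus B$ and $A\le_eZ_1\oplus B$. By Lemma~\ref{lem:link}, $A\le_eB$. This contradicts (i), since $\deg_e(A)\ne\mathbf 0$.
\end{proof}

\begin{remark}\label{rem:hyp}
In Lemma~\ref{lem:split}, convergence of $X_s(n)$ for $n\notin X$ is used only in the last part of the proof: it bounds the number of injuries through ($\alpha$), and it turns agreement at infinitely many stages into agreement in the limit. The lemma is false with $\Sigma^0_2$ in place of $\Delta^0_2$. For the set $A$ of Theorem~\ref{thm:main}, non-c.e.\ sets $Z_0,Z_1\le_eA$ linked by a c.e.\ set would give $A\le_eB$ by Theorem~\ref{thm:main}(2) and Lemma~\ref{lem:link}, contrary to Theorem~\ref{thm:main}(1).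
\end{remark}

\begin{thebibliography}{1}

\bibitem{smp}
\emph{Strong Minimal Pairs in the Enumeration Degrees},
\texttt{https://github.com/JosiahJG/josiahjg.github.io}.

\end{thebibliography}
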